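# Weak geodesics on $\mathbb P^1\times\mathbb P^1$ whose Monge–Ampère measures become singular

## 1. Dilating the sphere

Throughout, $d^c$ is normalized so that $dd^c=\frac i\pi\partial\bar\partial$. In one complex variable this gives $dd^cf=\frac1{2\pi}\Delta f\,dA$, so $dd^c\log|z|=\delta_0$. Put
$$a(r)=\tfrac12\log(1+e^{2r}),\qquad a'(r)=\frac{e^{2r}}{1+e^{2r}}\in(0,1),\qquad a''(r)=\tfrac12\operatorname{sech}^2r\in(0,\tfrac12],\qquad \int_{\mathbb R}a''=1. \tag{1.1}$$
On $\mathbb P^1$ with affine coordinate $w$ take the form $\omega_1=dd^c\frac12\log(1+|w|^2)=dd^ca(\log|w|)$, which has total mass $1$. For $0\le t\le1$ let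
$$\varphi_t(w)=a(\log|w|-t)-a(\log|w|),\qquad \varphi_t(0)=0,\quad \varphi_t(\infty)=-t .$$
Let us compute the measure of $\varphi_t$. Since $\partial_w\partial_{\bar w}\log(1+c|w|^2)=c(1+c|w|^2)^{-2}$,
$$\omega_1+dd^c\varphi_t=dd^c\tfrac12\log(1+e^{-2t}|w|^2)=\frac{e^{-2t}}{\pi(1+e^{-2t}|w|^2)^2}\,dA .$$
This is the pullback of $\omega_1$ under the dilation $w\mapsto e^{-t}w$. Its density with respect to $\omega_1$ is $e^{-2t}(1+|w|^2)^2/(1+e^{-2t}|w|^2)^2$, which lies between $e^{-2t}$ and $e^{2t}$. So the measure has a bounded density at every time.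

Two features of this path matter later. Write $t=\log|z|$ with $1\le|z|\le e$. First, $V(w,z)=a(\log|w|-\log|z|)=\frac12\log(1+|w/z|^2)$ is plurisubharmonic (psh) in the two variables $(w,z)$ together. Second, $V$ is constant, in particular harmonic, along each holomorphic curve $w=e^\nu z$. We shall see that these two features make $(\varphi_t)$ the weak geodesic between its endpoints.

In this example good endpoints give good measures in between. Does that persist for every geodesic between bounded potentials with integrable densities?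

## 2. Weak geodesics and the densities along them

Let $X$ be a compact connected Kähler manifold of dimension $n\ge1$, $\omega$ a Kähler form on $X$, and $dV$ a smooth volume form.

**Definition ($\omega$-psh functions).** An upper semicontinuous (usc) $u:X\to[-\infty,\infty)$, not identically $-\infty$, is $\omega$-psh if it is locally the sum of a smooth function and a psh function and $\omega+dd^cu\ge0$ as a current. For bounded $u$ we write $\omega_u=\omega+dd^cu$, and $\omega_u^n$ is the Monge–Ampère measure of Bedford and Taylor. Its total mass is $\int_X\omega^n$.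

**Definition (subgeodesics and weak geodesics).** Let $\varphi_0,\varphi_1$ be bounded $\omega$-psh functions, $D=\{1<|z|<e\}$, and $\pi:X\times D\to X$ the projection. A $\pi^*\omega$-psh, $S^1$-invariant function $U(x,z)=u_{\log|z|}(x)$ on $X\times D$ is a subgeodesic for $(\varphi_0,\varphi_1)$ if $\limsup_{t\to0^+}u_t(x)\le\varphi_0(x)$ and $\limsup_{t\to1^-}u_t(x)\le\varphi_1(x)$ for every $x\in X$. Let $\Phi$ be the supremum of all subgeodesics. Then $\Phi$ is bounded, $S^1$-invariant and $\pi^*\omega$-psh, and $(\pi^*\omega+dd^c\Phi)^{n+1}=0$; this is Berndtsson's weak geodesic. Write $\Phi(x,z)=\varphi_{\log|z|}(x)$. Each $\varphi_t$, $0<t<1$, is bounded and $\omega$-psh, and $(\varphi_t)_{t\in[0,1]}$ is the weak geodesic joining $\varphi_0$ to $\varphi_1$.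

*Example of a subgeodesic.* Let $C\ge\sup_X|\varphi_0-\varphi_1|$ and $u_t=\max(\varphi_0-Ct,\ \varphi_1-C(1-t))$. Since $\log|z|$ is pluriharmonic on $D$, this is a maximum of two $\pi^*\omega$-psh functions. As $t\to0$ it tends to $\max(\varphi_0,\varphi_1-C)=\varphi_0$, and similarly at $t=1$.

**A bound from above.** For every pair of endpoints,
$$\varphi_t\le(1-t)\varphi_0+t\varphi_1\qquad(0<t<1). \tag{2.1}$$
Indeed, let $U$ be a subgeodesic and $x\in X$. The form $\pi^*\omega$ vanishes on $\{x\}\times D$, so $z\mapsto U(x,z)$ is subharmonic or $\equiv-\infty$. It is radial, so $t\mapsto u_t(x)$ is convex or $\equiv-\infty$. A convex function on $(0,1)$ whose upper limits at $0$ and $1$ are at most $\varphi_0(x)$ and $\varphi_1(x)$ lies below the chord $(1-t)\varphi_0(x)+t\varphi_1(x)$. Take the supremum over $U$.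

**Two geodesics by hand.** If $\varphi_1=\varphi_0+c$, then $\varphi_0+ct$ is a subgeodesic, and (2.1) says that $\varphi_t\le\varphi_0+ct$. So $\varphi_t=\varphi_0+ct$, and the measure does not change at all.

For the path of Section 1, write $\tilde V(w,z)=\varphi_{\log|z|}(w)$ with the $\varphi_t$ given there. By the first feature $\tilde V$ is a subgeodesic, so $\Phi\ge\tilde V$. Fix $\nu\in\mathbb C$ and restrict to the curve $\ell(z)=(e^\nu z,z)$. Since $V\circ\ell$ is constant, $(\Phi-\tilde V)\circ\ell$ is bounded and subharmonic on $D$. By (2.1) its upper limit at each boundary point is $\le0$. The maximum principle gives $\Phi\le\tilde V$ on the curve. These curves fill $\mathbb C^*\times D$. At $w=0$ and $w=\infty$ the bound (2.1) reads $\Phi\le0$ and $\Phi\le-t$, which are the values of $\tilde V$. So $\Phi=\tilde V$.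

**Question.** If $\omega_{\varphi_0}^n=f_0\,dV$ and $\omega_{\varphi_1}^n=f_1\,dV$ with $f_0,f_1\in L^1(X,dV)$, is $\omega_{\varphi_t}^n$ absolutely continuous with respect to $dV$ for every $t\in(0,1)$, for all $X$, all $\omega$ and all bounded $\omega$-psh endpoints?

This is Question 12 of "Théorie du pluripotentiel et géométrie complexe". The answer is no. From now on, except in Sections 11 and 12,
$$X=\mathbb P^1\times\mathbb P^1\ \text{ with affine coordinates }(w,y),\qquad \omega=dd^c\tfrac12\log(1+|w|^2)+dd^c\tfrac12\log(1+|y|^2),\qquad\int_X\omega^2=2 .$$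

**Theorem.** Let $\varepsilon\in(0,1)$ and let $\psi:[0,\infty)\to[0,\infty)$ be nondecreasing with $\psi(s)/s\to0$ as $s\to\infty$. There are continuous $\omega$-psh functions $\varphi_0,\varphi_1$ on $X$ such that

1. $\omega_{\varphi_i}^2=f_i\,dV$ with $f_i\in L^1$, and moreover $\int_Xf_i\,\psi(\log^+f_i)\,dV<\infty$ $(i=0,1)$;
2. for every $t\in(0,1)$ there is a compact set $K_t\subset X$ of zero volume with $\omega_{\varphi_t}^2(K_t)\ge(1-\varepsilon)\int_X\omega^2>0$.

The same holds in every dimension $n\ge2$, on $X\times Z$ with $Z$ any compact connected Kähler manifold of dimension $n-2$.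

Already $\psi=0$ answers the question, and one pair of endpoints works for all $t$ simultaneously. The theorem makes no claim for $n=1$.

**Textbook facts used.**

* (A) A $C^{1,1}$ function with a.e. nonnegative complex Hessian is psh, because its distributional Hessian is the $L^\infty$ function given by the a.e. Hessian.
* (B) The Monge–Ampère measure of a $C^{1,1}$ psh function is given by the a.e. determinant of its Hessian. (Convolve: the Hessians are locally bounded and converge a.e.)
* (C) If bounded ($\omega$-)psh functions converge uniformly, or decrease to a bounded one, their Monge–Ampère measures converge weakly. Weak convergence $\mu_J\to\mu$ gives $\mu(O)\le\liminf\mu_J(O)$ for open $O$ and $\mu(K)\ge\limsup\mu_J(K)$ for compact $K$.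
* (D) If two bounded $\omega$-psh functions agree on an open set, so do their Monge–Ampère measures there. Adding a constant, or locally a pluriharmonic function, changes nothing.
* (E) The maximum principle for subharmonic functions bounded above, Harnack's inequality, and Vitali's covering theorem.

## 3. One contracted disc, and where it stops

Write $\zeta=x+i\theta$, $w=e^\zeta$, $z=e^\tau$, $t=\operatorname{Re}\tau$, and $p=\operatorname{Re}(\zeta-\tau)=x-t$. The curves of Section 1 are the curves $p=\text{const}$ with $\zeta-\tau$ fixed. In the fiber variable $y$ use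
$$u(y)=\tfrac12(|y|^2-1)\ (|y|\le1),\qquad u(y)=\log|y|\ (|y|\ge1). \tag{3.1}$$
The values and the radial derivatives agree at $|y|=1$. So $u$ is $C^{1,1}$ and subharmonic, and $dd^cu=\frac1\pi1_{\mathbb D}\,dA$ is the uniform probability on the unit disc $\mathbb D$. For $g\ge0$, the function $u(ye^g)-g$ equals $\log|y|$ for $|y|\ge e^{-g}$, and it is the potential of the uniform probability on the disc of radius $e^{-g}$.

Now contract by a holomorphic factor. Let $F$ be entire and $2\pi i$-periodic, and consider, locally in $w$,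
$$V=a(p)+u\big(ye^{F(\zeta)}\big)-\operatorname{Re}F(\zeta). \tag{3.2}$$
It is psh: $a$ is convex in $\operatorname{Re}(\zeta-\tau)$, $u$ is subharmonic and $ye^F$ holomorphic, and $\operatorname{Re}F$ is pluriharmonic. On $\zeta=\nu+\tau$, $y=Ce^{-F(\nu+\tau)}$ with $|C|<1$, it equals $a(p)+u(C)-\operatorname{Re}F(\nu+\tau)$, which is harmonic in $\tau$. For fixed $t$, the density of $(dd^cV)^2$ with respect to $dx\,d\theta\,dA(y)$ is
$$2\cdot\frac{a''(x-t)}{2\pi}\cdot\frac{e^{2\operatorname{Re}F(\zeta)}}{\pi}\quad\text{on }|y|<e^{-\operatorname{Re}F(\zeta)},\qquad 0\ \text{ on }|y|>e^{-\operatorname{Re}F(\zeta)} .$$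
Along a leaf the density is governed by $e^{2\operatorname{Re}F}$ with $\operatorname{Re}F$ harmonic. A positive harmonic function on an annulus can be tiny on most of the boundary and still be bounded below in the interior: let its boundary values be a concentrated bump of mean $1$. If we add up infinitely many such functions $\operatorname{Re}F_j$ with narrower and narrower bumps, the sum is infinite inside. On the boundary it converges away from the point $\theta=0$ where the bumps sit. That is the mechanism we want. But (3.2) does not deliver it, for three exact reasons.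

*Position and time are tied.* In (3.2) the factor $e^{2\operatorname{Re}F(\zeta)}$ depends on $w$ only and not on $t$. If it is harmless over all $w$ at time $0$, it is harmless over the same $w$ at time $t$. We need a factor that is small at $x=p$ and at $x=p+1$ and large for $p<x<p+1$, so it must depend on $p$. We shall use $F_j(\zeta-p_I)$ for $p$ in a short interval $\hat I\ni p_I$, multiplied by a cutoff $h_j(p)$.

*One disc is too heavy for that.* Take a potential $a(p)+b(p)q(t)+m\big(u(ye^{g})-g\big)$ with $g=h(p)f(\zeta)$, $f=\operatorname{Re}F(\zeta-p_I)$ of $\theta$-mean $\ge1$, $q$ a smooth function, and $h,b$ smooth and supported in $\operatorname{int}\hat I$, with $h(p_1)=1$, $b(p_1)=0$. The weight is $m=1$ for a single disc. Suppose it is psh. At $y=0$ and fixed $\zeta$ with $\hat I\subset(x-1,x)$ it is convex in $t$. So $A(p)=a(p)+b(p)q(x-p)-m\,h(p)f$ is convex in $p\in(x-1,x)$. Let $\alpha$ be the left endpoint of $\hat I$. Near $\alpha$ we have $A=a$, so $A(p_1)\ge A(\alpha)+A'(\alpha)(p_1-\alpha)\ge a(\alpha)$.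 Hence $mf\le a(p_1)-a(\alpha)\le|\hat I|$ since $0\le a'\le1$. Choosing $\theta$ with $f\ge1$ gives $m\le|\hat I|$. With $m=1$ and $|\hat I|<1$ this is impossible.

*One disc becomes unbounded.* At $y=0$, (3.2) with $F=\sum_{j\le J}F_j$ equals $a(p)-\frac12-\sum_{j\le J}\operatorname{Re}F_j$, which tends to $-\infty$ where the sum diverges.

The last two points have a common cure. At stage $j$, fill the disc almost completely, in area, with disjoint discs of tiny radius $\rho$. Each carries mass $\rho^2$ of the uniform measure, and we contract each inside itself by $e^{-G_j}$. The change of potential is then at most $\rho^2\sup g_j$, as small as we like, while almost all the mass takes part. The next stage works inside the contracted discs. The cutoff still costs some positivity. On vectors tangent to the center of a contracted disc, the complex Hessian of $a(p)-\rho^2h(p)f(\zeta)$ in the coordinates $\zeta-\tau,\zeta$ has zero $\zeta\bar\zeta$ entry and off-diagonal entry $-\frac12\rho^2h'f_{\bar\zeta}$. So it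 is not $\ge0$ where $h'F'\ne0$, however small $\rho$ is. The correction $b(p)q(t)$ with $q(t)=t^2-t$ repairs this: it is strictly convex in $t$ where $b>0$, and it vanishes at $t=0$ and $t=1$, so the endpoints do not see it.

## 4. Harmonic functions that are small on most of the boundary

**Step 1 (concave $\psi$).** *This step gives $\psi$ a form in which it can be applied to sums.* Put $M_\epsilon=\sup_s(\psi(s)-\epsilon s)$. It is finite, since $\psi$ is bounded on bounded intervals and $\psi(s)\le\epsilon s$ for large $s$, and $M_\epsilon\ge\psi(0)\ge0$. Let $\hat\psi(s)=\inf_{\epsilon>0}(\epsilon s+M_\epsilon)\ge\psi(s)$. As an infimum of nondecreasing affine functions, $\hat\psi$ is concave, nondecreasing and usc. It is continuous on $(0,\infty)$ by concavity, and at $0$ because upper semicontinuity and monotonicity give the two inequalities. Since $\hat\psi(s)/s\le\epsilon+M_\epsilon/s$, we have $\hat\psi(s)=o(s)$. If $f\in L^1$, $f\ge0$, then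
$$\int f\psi(\log^+f)\le\int f\,\big(\hat\psi-\hat\psi(0)\big)(\log^+f)+\hat\psi(0)\int f,$$
so we may replace $\psi$ by $\hat\psi-\hat\psi(0)$. From now on $\psi$ is concave, continuous and nondecreasing, $\psi(0)=0$, $\psi(s)=o(s)$, and $M_\epsilon$ is computed from this $\psi$, so $\psi(s)\le\epsilon s+M_\epsilon$. Concavity with $\psi(0)=0$ gives $\psi(s)\ge\frac s{s+r}\psi(s+r)$ and $\psi(r)\ge\frac r{s+r}\psi(s+r)$. Adding, $\psi(s+r)\le\psi(s)+\psi(r)$. By continuity $\psi(\sum s_j)\le\sum\psi(s_j)$ for every convergent sum of nonnegative terms.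

**Step 2 (the functions $F_j$).** *This step builds the holomorphic functions whose real parts are mostly small at $x=0,1$ and bounded below inside.* Let
$$K_N(\theta)=\sum_{|k|<N}\Big(1-\frac{|k|}N\Big)e^{ik\theta}=\frac1N\Big(\frac{\sin(N\theta/2)}{\sin(\theta/2)}\Big)^2$$
be the Fejér kernel; it is $\ge0$ with mean $1$. For $j\ge1$, with $N_j$ and $\eta_j>0$ to be chosen, let
$$F_j(\zeta)=\eta_j+1+2\sum_{k=1}^{N_j-1}\Big(1-\frac k{N_j}\Big)\frac{\cosh(k(\zeta-\frac12))}{\cosh(k/2)} .\tag{4.1}$$
$F_j$ is entire and $2\pi i$-periodic. Since $\operatorname{Re}\cosh(k(\zeta-\frac12))=\cosh(k(x-\frac12))\cos k\theta$, the $\theta$-mean of $\operatorname{Re}F_j$ is $1+\eta_j$ for each $x$, and $\operatorname{Re}F_j=\eta_j+K_{N_j}(\theta)$ for $x\in\{0,1\}$. By the maximum principle on the annulus $1<|w|<e$, $\operatorname{Re}F_j\ge\eta_j$ for $0\le x\le1$.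

For $\delta\le|\theta|\le\pi$ we have $|\sin(\theta/2)|\ge|\theta|/\pi$, so $K_N\le\pi^2/(N\delta^2)$. For $|\theta|<\delta$ use $\psi(2K_N)\le2\epsilon K_N+M_\epsilon$. Thus, for all $\epsilon>0$ and $\delta\in(0,\pi)$,
$$\int_{-\pi}^\pi\psi(2K_N)\,d\theta\le4\pi\epsilon+2\delta M_\epsilon+2\pi\,\psi\Big(\frac{2\pi^2}{N\delta^2}\Big).$$
Choosing $\epsilon$, then $\delta$, then $N$, we make this as small as we like. Choose $N_j$ so that this integral is at most $2^{-j}/4$ and $K_{N_j}\le2^{-j}/4$ for $2^{-j}\le|\theta|\le\pi$. Next choose $\eta_j>0$ with $\eta_j\le2^{-j}/4$ and $2\pi\psi(2\eta_j)\le2^{-j}/4$. As $\psi(2K_N+2\eta)\le\psi(2K_N)+\psi(2\eta)$, the properties (F2), (F3) below hold at $x=0,1$ with $2^{-j}$ replaced by $2^{-j}/2$ on the right. By uniform continuity of $\operatorname{Re}F_j$ and $\psi$ on compact sets there is $\kappa_j\in(0,2^{-j}]$ such that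

* (F1) $\operatorname{Re}F_j>0$ for $-\kappa_j\le x\le1+\kappa_j$;
* (F2) $\operatorname{Re}F_j\le2^{-j}$ if $x\in[-\kappa_j,\kappa_j]\cup[1-\kappa_j,1+\kappa_j]$ and $2^{-j}\le|\theta|\le\pi$;
* (F3) $\int_{-\pi}^\pi\psi(2\operatorname{Re}F_j(x+i\theta))\,d\theta\le2^{-j}$ if $x\in[-\kappa_j,\kappa_j]\cup[1-\kappa_j,1+\kappa_j]$;
* (F4) for each $\delta\in(0,\frac12)$ there is $c_\delta>0$, independent of $j$, with $\operatorname{Re}F_j\ge c_\delta$ for $\delta\le x\le1-\delta$.

For (F4): $\operatorname{Re}F_j$ is a positive harmonic function of $w$ on $1<|w|<e$ with circle means $\ge1$. So its maximum over $\{e^\delta\le|w|\le e^{1-\delta}\}$ is $\ge1$, and Harnack's inequality bounds its minimum there below by a constant depending only on $\delta$.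

Let $L_j=\sup\operatorname{Re}F_j$ and $L_j'=\sup|F_j'|$ over $-\kappa_j\le x\le1+\kappa_j$. Then $L_j\ge K_{N_j}(0)=N_j\ge1$.

## 5. Short intervals, cutoffs and small discs

Fix $M$ with $\int_{-M}^Ma''=\tanh M\ge1-\varepsilon/4$, and put $a_0=\min_{[-M,M]}a''\in(0,\frac12]$. Let $q(t)=t^2-t$; on $[0,1]$ we have $|q|\le\frac14$, $|q'|\le1$, $q''=2$, and $q(0)=q(1)=0$. Put $S_0=[-M,M]$ and proceed inductively in $j\ge1$.

**Step 3 (intervals and cutoffs).** *This step localizes in $p$ at a small loss of mass, with cutoffs whose derivative is controlled by the cutoff itself.* $S_{j-1}$ is a finite union of nondegenerate compact intervals. Cut it into pieces of length at most $\kappa_j$ and shrink each piece slightly, twice. This gives finitely many pairwise disjoint compact intervals $\hat I\subset\operatorname{int}S_{j-1}$ with $|\hat I|\le\kappa_j$, and nondegenerate compact intervals $I\subset\operatorname{int}\hat I$, such that $S_j:=\bigcup I$ satisfies $\int_{S_{j-1}\setminus S_j}a''\le\varepsilon2^{-j-2}$.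 Choose points $p_I\in\hat I$. Choose $h_j\in C_c^\infty(\mathbb R,[0,1])$ with $h_j=1$ near $S_j$ and $\operatorname{supp}h_j\subset\bigcup\operatorname{int}\hat I$, and $Q_j\ge1$ with $|h_j''|\le Q_j$.

If $f\ge0$ is $C^2$ on $\mathbb R$ with $f''\le Q$, then $0\le f(r+s)\le f(r)+f'(r)s+\frac Q2s^2$; with $s=-f'(r)/Q$ this gives $f'^2\le2Qf$. Apply this to $h_j$ and $1-h_j$, and use $\min(h,1-h)\le2h(1-h)$ on $[0,1]$:
$$h_j'^2\le4Q_jh_j(1-h_j)\le Q_j. \tag{5.1}$$
The set $S=\bigcap_jS_j$ is compact, and $\int_Sa''\ge1-\frac\varepsilon4-\sum_j\varepsilon2^{-j-2}=1-\frac\varepsilon2$.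

**Step 4 (correction and size of the discs).** *This step fixes constants so that the loss of positivity caused by $h_j$ will be compensated.* Let
$$B_j=\frac{2^{-j}a_0}{16Q_j},\qquad b_j=B_jh_j(1-h_j)\ge0 . \tag{5.2}$$
Since $b_j'=B_jh_j'(1-2h_j)$ and $b_j''=B_j(h_j''(1-2h_j)-2h_j'^2)$, we have $|b_j'|\le B_j|h_j'|$ and $|b_j''|\le3B_jQ_j$. Also $|b_jq|\le2^{-j}$. Choose $m_j\in(0,\frac14]$ with
$$m_jL_j\le2^{-j},\qquad m_jL_j'\le B_j,\qquad m_j\big(Q_jL_j+2Q_j^{1/2}L_j'\big)\le\tfrac{a_0}4. \tag{5.3}$$

**Step 5 (discs).** *This step fills $\mathbb D$ with discs of mass at most $m_j$.* The closed discs in $\mathbb D$ of radius $\le m_j^{1/2}$ form a Vitali cover of $\mathbb D$. By Vitali's theorem there are finitely many pairwise disjoint closed discs $\bar D(a_{j,i},\rho_{j,i})\subset\mathbb D$, $1\le i\le n_j$, with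
$$\rho_{j,i}^2\le m_j\ \ (\text{so }\rho_{j,i}\le\tfrac12),\qquad1-\varepsilon2^{-j-1}\le\sum_i\rho_{j,i}^2\le1. \tag{5.4}$$

**Step 6 (the exponents $G_j$).** *This step assembles the $p$-dependent contraction exponents and records their local structure.* For $p\in\mathbb R$, $\zeta\in\mathbb C$ let
$$G_j(p,\zeta)=h_j(p)F_j(\zeta-p_I)\ \text{ if }p\in\hat I,\qquad G_j(p,\zeta)=0\ \text{ if }p\notin\bigcup\hat I,\qquad g_j=\operatorname{Re}G_j .$$
$G_j$ is smooth in $(p,\zeta)$, and entire and $2\pi i$-periodic in $\zeta$. If $p\in\hat I$ and $p\le x\le p+1$, then $x-p_I\in[-\kappa_j,1+\kappa_j]$, so by (F1)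
$$0\le g_j(p,\zeta)\le L_j\qquad\text{whenever }p\le x=\operatorname{Re}\zeta\le p+1. \tag{5.5}$$
From now on we always assume $p\le x\le p+1$; for $p=x-t$ this is $0\le t\le1$.

**Local structure.** Fix $J$ and $p_0\in\mathbb R$. Let $k\le J$ be the largest $j\le J$ with $p_0\in\operatorname{supp}h_j$, and $k=0$ if there is none. Then for $p$ near $p_0$:

* $h_i=0$, so $G_i=0$ and $b_i=0$, for $k<i\le J$;
* $h_i=1$ for $i<k$, because $\operatorname{supp}h_k\subset\operatorname{int}S_{k-1}\subset S_i$; so $b_i=0$, and $G_i=F_i(\zeta-p_{I})$ with a fixed interval $I$ of level $i$ is independent of $p$ and holomorphic in $\zeta$;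
* if $k\ge1$, $G_k=h_k(p)F_k(\zeta-p_I)$ with a fixed $I$ of level $k$, and $a''\ge a_0$ since $p_0\in(-M,M)$.

So near a given $p_0$ at most one level depends on $p$.

## 6. Nested discs and their potentials

**Step 7 (nested discs).** *This step names the contracted discs of all levels.* For $\alpha=(i_1,\dots,i_j)$ with $1\le i_l\le n_l$ write $|\alpha|=j$, $\alpha^-=(i_1,\dots,i_{j-1})$, and
$$\rho_\alpha=\prod_l\rho_{l,i_l},\qquad\Lambda_\alpha=\rho_\alpha e^{-(G_1+\dots+G_j)},\qquad c_\alpha=\sum_{l=1}^j\Lambda_{(i_1,\dots,i_{l-1})}a_{l,i_l},$$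
$$Z_\alpha=\frac{y-c_\alpha}{\Lambda_{\alpha^-}\rho_{j,i_j}},\qquad W_\alpha=\frac{y-c_\alpha}{\Lambda_\alpha}=Z_\alpha e^{G_j},\qquad W_\emptyset=y .$$
Equivalently $y=T_1\circ\dots\circ T_j(W_\alpha)$ with $T_l(s)=a_{l,i_l}+\rho_{l,i_l}e^{-G_l}s$. For instance, for $\alpha=(i)$ the disc $|W_\alpha|<1$ has center $a_{1,i}$ and radius $\rho_{1,i}e^{-g_1}$. Since $c_\alpha=c_{\alpha^-}+\Lambda_{\alpha^-}a_{j,i_j}$,
$$W_{\alpha^-}=a_{j,i_j}+\rho_{j,i_j}Z_\alpha. \tag{6.1}$$
For fixed $(p,\zeta)$ let $D'_\alpha=\{|Z_\alpha|<1\}$ (before the contraction of level $j$), $D_\alpha=\{|W_\alpha|<1\}$ (after it), and $D_\emptyset=\mathbb D$. As $g_j\ge0$ and $\bar D(a_{j,i},\rho_{j,i})\subset\mathbb D$, (6.1) gives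
$$\bar D_\alpha\subset\bar D'_\alpha\subset D_{\alpha^-}. \tag{6.2}$$
If $\alpha\ne\beta$, $|\alpha|=|\beta|$, then $\bar D'_\alpha\cap\bar D'_\beta=\emptyset$: at the first index where they differ, the two discs have the same parent and are disjoint by Step 5, and (6.2) takes care of the later levels. Also $\rho_\alpha^2\le m_{|\alpha|}$ and $\rho_\alpha\le2^{-|\alpha|}$.

**Step 8 (the potentials $\Psi^{(j)}$).** *This step writes the effect of each contraction as a small change of potential supported in the discs.* For $g\ge0$ put $v(g,z)=u(ze^g)-g-u(z)$. Then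
$$v(g,z)=0\ \text{ if }|z|\ge1,\qquad-g\le v(g,z)\le0. \tag{6.3}$$
The first claim is immediate. For $|z|\le e^{-g}$, $v=\frac12|z|^2(e^{2g}-1)-g$, which is $\ge-g$ and $\le\frac12(1-e^{-2g})-g\le0$. For $e^{-g}\le s=|z|\le1$, $v=\log s-\frac12(s^2-1)$, and $-g\le\log s\le\frac12(s^2-1)\le0$. Define
$$\Psi^{(0)}=u(y),\qquad\Psi^{(j)}=\Psi^{(j-1)}+\sum_{|\alpha|=j}\rho_\alpha^2\,v(g_j,Z_\alpha).$$
By (6.3) the $\alpha$-term vanishes off $D'_\alpha$. Since $v(g_j,Z_\alpha)=u(W_\alpha)-g_j-u(Z_\alpha)$ with $W_\alpha,Z_\alpha,g_j$ smooth, $\Psi^{(j)}$ is $C^{1,1}_{loc}$ in $(p,\zeta,y)$. Moreover $\Psi^{(j)}=\log|y|$ for $|y|\ge1$. At most one term of level $j$ is nonzero at a given point, so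
$$|\Psi^{(j)}-\Psi^{(j-1)}|\le m_jL_j\le2^{-j}. \tag{6.4}$$

**Step 9 (a closed formula inside a disc).** *This step shows that, inside $D'_\alpha$, the potential is a pluriharmonic part plus a rescaled copy of $u$.* Let $E_\emptyset=0$ and, with $a=a_{j,i_j}$, $\rho=\rho_{j,i_j}$, $|\alpha|=j\ge1$,
$$H_\alpha=E_{\alpha^-}+\tfrac12\rho_{\alpha^-}^2(|a|^2-1)+\tfrac12\rho_\alpha^2+\rho_{\alpha^-}^2\rho\operatorname{Re}(\bar aZ_\alpha),\qquad E_\alpha=H_\alpha-\rho_\alpha^2g_j .$$
Then
$$\Psi^{(j)}=H_\alpha+\rho_\alpha^2\big(u(W_\alpha)-g_j\big)=E_\alpha+\rho_\alpha^2u(W_\alpha)\quad\text{on }D'_\alpha, \tag{6.5}$$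
and $\Psi^{(0)}=E_\emptyset+u(W_\emptyset)$ everywhere. The proof is by induction. On $D'_\alpha\subset D_{\alpha^-}$ the other terms of level $j$ vanish, and the formula at level $j-1$ gives
$$\Psi^{(j)}=E_{\alpha^-}+\rho_{\alpha^-}^2u(W_{\alpha^-})+\rho_\alpha^2\big(u(W_\alpha)-g_j-u(Z_\alpha)\big).$$
Here $|W_{\alpha^-}|,|Z_\alpha|\le1$, so by (6.1)
$$\rho_{\alpha^-}^2u(W_{\alpha^-})-\rho_\alpha^2u(Z_\alpha)=\tfrac12\rho_{\alpha^-}^2\big(|a+\rho Z_\alpha|^2-1\big)-\tfrac12\rho_\alpha^2\big(|Z_\alpha|^2-1\big).$$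
Because $\rho_\alpha=\rho_{\alpha^-}\rho$, the terms in $|Z_\alpha|^2$ cancel, and what remains is $\frac12\rho_{\alpha^-}^2(|a|^2-1)+\frac12\rho_\alpha^2+\rho_{\alpha^-}^2\rho\operatorname{Re}(\bar aZ_\alpha)$. This is (6.5).

If near some $p_0$ the $G_i$ with $i\le j-1$ are independent of $p$, then $Z_\alpha$ is holomorphic and $H_\alpha$ pluriharmonic in $(\zeta,y)$, since they involve $G_1,\dots,G_{j-1}$ only. If also $G_j$ is independent of $p$, then $W_\alpha$ is holomorphic and $E_\alpha$ pluriharmonic.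

**Step 10 (the functions $V^{(J)}$ and a list of cases).** *This step defines the approximate geodesic and describes it off a null set.* For $t=\operatorname{Re}\tau\in[0,1]$ and $p=\operatorname{Re}(\zeta-\tau)=x-t$ let
$$V^{(J)}(\tau,\zeta,y)=a(p)+\sum_{j\le J}b_j(p)q(t)+\Psi^{(J)}(p,\zeta,y). \tag{6.6}$$
Fix a point and let $k$ be as in the local structure of Step 6. Near the point $\Psi^{(J)}=\Psi^{(k)}$, because $v(0,\cdot)=0$. Write $R=a(p)+b_k(p)q(t)$ with $b_0=0$. Discard the set where $|y|=1$, or $Z_\alpha=0$, or $y\in\partial D_\alpha\cup\partial D'_\alpha$ for some $1\le|\alpha|\le J$. It meets each $y$-fiber in finitely many circles and points, so it is Lebesgue null, also within each slice $t=\text{const}$. If $y\in\mathbb D$, follow the nested discs that contain $y$ down to the last one, stopping at level $k$. By (6.2) and disjointness, all $v$-terms of level between that level and $k$ vanish near the point. So (6.5) gives, near the point, one of the following.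

1. $|y|>1$: $V^{(J)}=R+\log|y|$.
2. $y\in D_\beta\setminus\bigcup_i\bar D'_{\beta i}$ with $|\beta|<k$ (or $k=0$, $\beta=\emptyset$, $y\in\mathbb D$): $V^{(J)}=R+E_\beta+\rho_\beta^2u(W_\beta)$, with $E_\beta$ pluriharmonic and $W_\beta$ holomorphic in $(\zeta,y)$.
3. $y\in D'_\beta\setminus\bar D_\beta$ with $1\le|\beta|<k$: $V^{(J)}=R+E_\beta+\rho_\beta^2\log|W_\beta|$, with $E_\beta$ and $\log|W_\beta|$ pluriharmonic.
4. $y\in D'_\alpha$ with $|\alpha|=k\ge1$: $V^{(J)}=R+H_\alpha+\rho_\alpha^2(u(W_\alpha)-g)$, where $g=h(p)f(\zeta)$, $h=h_k$, $f=\operatorname{Re}F_k(\zeta-p_I)$, $H_\alpha$ is pluriharmonic and $Z_\alpha$ holomorphic in $(\zeta,y)$, and $|W_\alpha|=|Z_\alpha|e^g$. In case (4a), $|W_\alpha|>1$, and $u(W_\alpha)-g=\log|Z_\alpha|$ is pluriharmonic. In case (4b), $|W_\alpha|<1$, and $u(W_\alpha)-g=\frac12(N-1)-g$ with $N=|Z_\alpha|^2e^{2g}\in(0,1)$.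

## 7. Plurisubharmonicity across the cutoffs

We show that $V^{(J)}$ is psh on $\{0<\operatorname{Re}\tau<1\}\times\mathbb C_\zeta\times\mathbb C_y$.

**Step 11 (reduction to a Hermitian form in two variables).** *This step isolates the only term that can be negative.* $V^{(J)}$ is $C^{1,1}_{loc}$, so by Fact (A) we only need its complex Hessian to be $\ge0$ in each case of Step 10. In case (4b), $\log N=2\log|Z_\alpha|+2g$, so $i\partial\bar\partial\log N=2i\partial\bar\partial g$, and
$$i\partial\bar\partial\,\tfrac12N=N\,i\partial\bar\partial g+\tfrac12N\,i\partial\log N\wedge\bar\partial\log N. \tag{7.1}$$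
Hence $i\partial\bar\partial\,\rho_\alpha^2\big(\frac12(N-1)-g\big)\ge-\mu\,i\partial\bar\partial g$ with $\mu=\rho_\alpha^2(1-N)\in[0,m_k]$. In all other cases $i\partial\bar\partial V^{(J)}\ge i\partial\bar\partial R$. If $k=0$, then $R=a(p)$ is psh since $a$ is convex. So let $k\ge1$. It suffices to show that for every number $\mu\in[0,m_k]$ the form of $R$ minus $\mu$ times the form of $g$ is $\ge0$ in the two variables $(\tau,\zeta)$.

**Step 12 (the estimate).** *This step checks that $b_k$ pays for $h_k$.* Use the coordinates $\nu=\zeta-\tau$ and $\zeta$, so $p=\operatorname{Re}\nu$ and $t=x-p$. Evaluate on a vector with components $(\xi_\nu,\xi_\zeta)$ and put $\delta=\xi_\zeta-\xi_\nu$. Write $b=b_k$, $B=B_k$, $Q=Q_k$, $m=m_k$, $L=L_k$, $L'=L'_k$, $F'=F_k'(\zeta-p_I)$. From $R=a(p)+b(p)q(x-p)$,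
$$R_{pp}=a''+b''q-2b'q'+2b,\qquad R_{px}=b'q'-2b,\qquad R_{xx}=2b .$$
Four times the form of $R$ is $R_{pp}|\xi_\nu|^2+2R_{px}\operatorname{Re}(\xi_\nu\bar\xi_\zeta)+R_{xx}|\xi_\zeta|^2$. Substituting $\xi_\zeta=\xi_\nu+\delta$, the coefficient of $|\xi_\nu|^2$ becomes $R_{pp}+2R_{px}+R_{xx}=a''+b''q$, and that of $2\operatorname{Re}(\xi_\nu\bar\delta)$ becomes $R_{px}+R_{xx}=b'q'$. So four times the form of $R$ is
$$(a''+b''q)|\xi_\nu|^2+2b'q'\operatorname{Re}(\xi_\nu\bar\delta)+2b|\delta|^2 .$$
For $g=h(p)f(\zeta)$ we have $g_{\nu\bar\nu}=\frac14h''f$, $g_{\nu\bar\zeta}=\frac12h'f_{\bar\zeta}$ with $|f_{\bar\zeta}|=\frac12|F'|$, and $g_{\zeta\bar\zeta}=0$. So four times the form of $g$ is, in absolute value, at most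
$$|h''|f|\xi_\nu|^2+2|h'||F'||\xi_\nu||\xi_\zeta|\le|h''|f|\xi_\nu|^2+2|h'||F'||\xi_\nu|\big(|\xi_\nu|+|\delta|\big).$$
With $|q|\le\frac14$ and $|q'|\le1$, four times the difference is at least
$$P|\xi_\nu|^2-2\big(|b'|+m|h'||F'|\big)|\xi_\nu||\delta|+2b|\delta|^2,\qquad P=a''-\tfrac14|b''|-m\big(|h''|f+2|h'||F'|\big). \tag{7.2}$$
Here $f\le L$ and $|F'|\le L'$, because $0\le t\le1$ puts $x-p_I$ in $[-\kappa_k,1+\kappa_k]$. By Step 4 and (5.1), where $|h'|\le Q^{1/2}$,
$$P\ge a_0-\tfrac34BQ-\tfrac{a_0}4\ge\tfrac{a_0}2,$$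
$$\big(|b'|+m|h'||F'|\big)^2\le(B+mL')^2h'^2\le4B^2\cdot4Qh(1-h)=16BQ\,b\le a_0b\le2bP .$$
So the quadratic form (7.2) is $\ge0$, and $V^{(J)}$ is psh.

## 8. Endpoints with integrable densities

**Step 13 (passing to the limit and to $X$).** *This step defines $\varphi_0$ and $\varphi_1$.* By (6.4) and $|b_jq|\le2^{-j}$, $V^{(J)}$ converges uniformly on $\{0\le t\le1\}$ to a function $V$. It is continuous, psh for $0<t<1$, $2\pi i$-periodic in $\zeta$, and depends on $\tau$ only through $t$. Put
$$\tilde V^{(J)}=V^{(J)}-\tfrac12\log(1+|w|^2)-\tfrac12\log(1+|y|^2),\qquad\tilde V=\lim_J\tilde V^{(J)} .$$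
These are functions of $(w,y,z)$ with $w\in\mathbb C^*$, $y\in\mathbb C$, $1\le|z|\le e$. We extend them. If $|w|\le e^{-M}$ or $|w|\ge e^{M+1}$, then $p\notin(-M,M)$ and all $h_j(p)$ vanish, so $V^{(J)}=\frac12\log(1+|w/z|^2)+u(y)$. This is psh near $w=0$. With $w'=1/w$, $V^{(J)}-\log|w|=\frac12\log(|w'|^2+|z|^{-2})+u(y)$ is psh near $w'=0$. For $|y|>1$, $V^{(J)}-\log|y|=a(p)+\sum_{j\le J}b_j(p)q(t)$ is independent of $y$, so it extends as a psh function across $y=\infty$; the same computation covers the points with $w\in\{0,\infty\}$ and $y=\infty$. Therefore $\tilde V^{(J)}$ and $\tilde V$ extend to continuous $S^1$-invariant functions on the compact set $X\times\bar D$, and they are $\pi^*\omega$-psh on $X\times D$. Denote slices by $\tilde V_t$, $\tilde V_t^{(J)}$, and set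
$$\varphi_0=\tilde V_0,\qquad\varphi_1=\tilde V_1 .$$
These are continuous, and they are $\omega$-psh as uniform limits of the $\omega$-psh slices $\tilde V_t$ with $t\to0$ or $t\to1$. The same holds for $\tilde V_0^{(J)},\tilde V_1^{(J)}$, which are moreover $C^{1,1}$ on $X$.

**Step 14 (densities of the approximants at $t=0,1$).** *This step bounds the approximate endpoint measures pointwise, and in $y$-average uniformly.* Let $t\in\{0,1\}$. On the slice $p=x-t$ and $q(t)=0$, so $R=a(x-t)$. Let $\Gamma_J(\zeta)=\sum_{j\le J}g_j(x-t,\zeta)$ and $\Gamma=\sum_jg_j(x-t,\zeta)\in[0,\infty]$. Let $\hat f^{(J)}$ be the density of $\omega^2_{\tilde V_t^{(J)}}$ with respect to $dx\,d\theta\,dA(y)$. By Fact (B) we compute it from the case list.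

In cases 1, 3 and 4a, up to pluriharmonic terms the function depends on $\zeta$ alone, so the density is $0$.

In case 2, $(dd^ca)^2=0$ and $(dd^cu(W_\beta))^2=0$. So the measure is $2\,dd^ca\wedge\rho_\beta^2dd^cu(W_\beta)$, with density
$$2\cdot\frac{a''}{2\pi}\cdot\frac{\rho_\beta^2}{\pi|\Lambda_\beta|^2}=\frac{a''}{\pi^2}e^{2\sum_{i\le|\beta|}g_i} .$$

In case 4b, on the slice $g=h(x-t)f(\zeta)$ depends on $\zeta$ only, and $4g_{\zeta\bar\zeta}=h''f+2h'f_x$ since $f$ is harmonic. By (7.1),
$$i\partial\bar\partial V^{(J)}=\lambda\,i\,d\zeta\wedge d\bar\zeta+\tfrac12\rho_\alpha^2N\,i\partial\log N\wedge\bar\partial\log N,\qquad4\lambda=a''-\rho_\alpha^2(1-N)\big(h''f+2h'f_x\big).$$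
By (5.1), (5.3) and $|f_x|\le|F_k'|$ we get $|4\lambda-a''|\le a_0/4\le a''/4$, so $0<4\lambda\le2a''\le1$. Each of the two terms has square zero. In their product only the $dy\wedge d\bar y$ part of the second counts, and $N|\partial_y\log N|^2=N|y-c_\alpha|^{-2}=|\Lambda_\alpha|^{-2}$. As $i\,d\zeta\wedge d\bar\zeta=2\,dx\,d\theta$ and $i\,dy\wedge d\bar y=2\,dA(y)$, the density is
$$\frac1{\pi^2}\cdot2\cdot\lambda\cdot\tfrac12\rho_\alpha^2|\Lambda_\alpha|^{-2}\cdot4=\frac{4\lambda}{\pi^2}e^{2\sum_{i\le k}g_i} .$$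

Now fix $\zeta$ and look at $\Psi^{(J)}$ as a function of $y$. It is $C^{1,1}$ and equals $\log|y|$ for $|y|\ge1$, so $\int_{\mathbb C}dd^c_y\Psi^{(J)}=1$. The density of $dd^c_y\Psi^{(J)}$ is a.e. $\frac1\pi e^{2\sum_{i\le|\beta|}g_i}$ in case 2, $\frac1\pi e^{2\sum_{i\le k}g_i}$ in case 4b, and $0$ otherwise, so it is a probability density. In both nonzero cases $\hat f^{(J)}$ is at most $\frac1\pi$ times it. Therefore
$$\hat f^{(J)}\le\pi^{-2}e^{2\Gamma_J}1_{\{|y|\le1\}},\qquad\int_{\mathbb C}\hat f^{(J)}(\zeta,y)\,dA(y)\le\frac1\pi . \tag{8.1}$$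

**Step 15 (absolute continuity at the endpoints).** *This step lets $J\to\infty$; the first bound in (8.1) works away from $\theta=0$ and the second rules out mass on $\theta=0$.* If $p=x-t\in\hat I$, then $x-p_I\in t+[-\kappa_j,\kappa_j]$, so (F2) applies: if $2^{-l}\le|\theta|\le\pi$, then $g_j\le2^{-j}$ for all $j\ge l$. So on $U_l=\{w\in\mathbb C^*:|\arg w|>2^{-l}\}$, with $\arg w\in(-\pi,\pi]$, we have $\Gamma_J\to\Gamma$ uniformly, $\Gamma$ is continuous, and $\Gamma\le\sum_{j<l}L_j+2$. Since $\tilde V_t^{(J)}\to\varphi_t$ uniformly, $\omega^2_{\tilde V_t^{(J)}}\to\omega^2_{\varphi_t}$ weakly by Fact (C). For $|y|>1$, including $y=\infty$, all these measures vanish, since locally the potential depends on $w$ only, up to pluriharmonic terms. Testing (8.1) against nonnegative continuous functions with compact support in $U_l\times\mathbb P^1$ gives the first of the following bounds: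
$$\omega_{\varphi_t}^2\le\pi^{-2}e^{2\Gamma}1_{\{|y|\le1\}}\,dx\,d\theta\,dA\ \text{ on }U_l\times\mathbb P^1\text{ for all }l;\qquad\omega_{\varphi_t}^2(A\times\mathbb P^1)\le\frac1\pi|A| \tag{8.2}$$
for Borel $A\subset\{|x|<M+3\}$, where $|A|$ is $dx\,d\theta$-measure. The second bound holds for open $A$ by the liminf inequality and (8.1), and for Borel $A$ by taking the infimum over open supersets.

By the second part of (8.2), $\{\theta=0,\ |x|<M+3\}\times\mathbb P^1$ is $\omega^2_{\varphi_t}$-null. Where $|x|>M+1$, including $w=0,\infty$, we have $|p|>M$, and the local potential is a smooth function of $w$ plus a $C^{1,1}$ function of $y$, so the density is bounded there. On the remaining part, covered by the sets $U_l\times\mathbb P^1$, the first part of (8.2) applies. So $\omega^2_{\varphi_t}=f_t\,dV$ is absolutely continuous, $f_t\in L^1$ and $\int f_t\,dV=2$.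

**Step 16 (integrability).** *This step proves $\int f_t\psi(\log^+f_t)\,dV<\infty$ for $t\in\{0,1\}$.* On $\{|x|\le M+2,\ |y|\le1\}$, $dV$ is comparable to $dx\,d\theta\,dA$, so $\log^+f_t\le C+2\Gamma$ a.e. there. On $\{|y|>1\}$, $f_t=0$ a.e., and on $\{|x|>M+1\}$, $f_t$ is bounded. By the second part of (8.2) the image of $\omega_{\varphi_t}^2$ under projection to $w$ has density at most $\frac1\pi$ with respect to $dx\,d\theta$ on $|x|\le M+2$. $\Gamma$ is finite for $\theta\ne0$, so countable subadditivity gives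
$$\int f_t\,\psi(\log^+f_t)\,dV\le C'+\frac1\pi\int_{|x|\le M+2}\psi(C+2\Gamma)\,dx\,d\theta\le C''+\frac1\pi\sum_j\int_{|x|\le M+2}\int_{-\pi}^\pi\psi(2g_j)\,d\theta\,dx .$$
For each $x$: if $p=x-t\in\hat I$, then $g_j\le\operatorname{Re}F_j(\zeta-p_I)$ and (F3) with monotonicity of $\psi$ gives $\int_{-\pi}^\pi\psi(2g_j)\,d\theta\le2^{-j}$; if $p\notin\bigcup\hat I$, then $g_j=0$ and the integral is $0$. The right side is at most $C''+\frac{2M+4}\pi\sum_j2^{-j}<\infty$. Part 1 of the Theorem is proved.

## 9. Holomorphic leaves over the set $S$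

Let $\Phi$ be the weak geodesic of $\varphi_0,\varphi_1$. The function $\tilde V$ is continuous on $X\times\bar D$ with boundary values $\varphi_0,\varphi_1$, so it is a subgeodesic and $\Phi\ge\tilde V$. We do not identify $\Phi$ everywhere. We identify it on enough leaves, as in Section 2.

**Step 17 (the leaves).** *This step constructs, for $p\in S$, the curves on which every contraction is at full strength.* Let $p\in S$. For every $j$, $p$ lies in an interval $I_j$ of level $j$, $h_j(p)=1$, $b_j(p)=0$, and $G_j(p,\zeta)=F_j(\zeta-p_{I_j})$. For $\sigma=(i_1,i_2,\dots)$ with $1\le i_j\le n_j$ put $\sigma|J=(i_1,\dots,i_J)$ and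
$$Y_{p,\sigma}(\zeta)=\sum_{l\ge1}\Lambda_{(i_1,\dots,i_{l-1})}(p,\zeta)\,a_{l,i_l}=\lim_Jc_{\sigma|J}(p,\zeta),\qquad p\le\operatorname{Re}\zeta\le p+1 .$$
As $|\Lambda_{\sigma|l}|\le\rho_{\sigma|l}\le2^{-l}$ and $|a_{l,i_l}|<1$, the convergence is uniform. So $Y_{p,\sigma}$ is continuous, holomorphic for $p<\operatorname{Re}\zeta<p+1$, and $2\pi i$-periodic. For $L\ge J+1$ the center $c_{\sigma|L}$ lies in $D_{\sigma|L}\subset\bar D_{\sigma|J+1}\subset D_{\sigma|J}$. Letting $L\to\infty$,
$$Y_{p,\sigma}(\zeta)\in\bar D_{\sigma|J+1}\subset D_{\sigma|J}\qquad\text{for all }J. \tag{9.1}$$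
For $\nu\in\mathbb C$ with $\operatorname{Re}\nu=p$ consider
$$\ell:\ \bar D\ni z=e^\tau\mapsto\big(e^\nu z,\ Y_{p,\sigma}(\nu+\tau),\ z\big)\in X\times\bar D .$$
It is well defined by periodicity, continuous on $\bar D$ and holomorphic in $D$. Along $\ell$ we have $\zeta=\nu+\tau$, so $\operatorname{Re}(\zeta-\tau)=p$ is constant.

**Step 18 ($V$ is harmonic on the leaves).** *This step produces the harmonic function to compare with.* By (9.1), (6.5) and $b_j(p)=0$,
$$V^{(J)}\circ\ell=a(p)+E_{\sigma|J}\big(p,\zeta,Y_{p,\sigma}(\zeta)\big)+\rho_{\sigma|J}^2\,u(W_{\sigma|J}).$$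
For the fixed $p\in S$, $E_{\sigma|J}$ is the real part of a holomorphic function of $(\zeta,y)$, so the middle term is harmonic in $D$. The last term is at most $\frac12m_J$ in absolute value, since $|W_{\sigma|J}|<1$. The first condition in (5.3) with $L_J\ge1$ gives $m_J\le2^{-J}\to0$. Since $V^{(J)}\to V$ uniformly, $V\circ\ell$ is a uniform limit of harmonic functions. So it is harmonic in $D$, and it is continuous on $\bar D$.

**Step 19 (the geodesic on the leaves).** *This step shows that $\Phi=\tilde V$ there.* The function $\hat\Phi=\Phi+\frac12\log(1+|w|^2)+\frac12\log(1+|y|^2)$ is psh on $\mathbb C^*\times\mathbb C\times D$. So $(\Phi-\tilde V)\circ\ell=\hat\Phi\circ\ell-V\circ\ell$ is bounded and subharmonic on $D$. By (2.1) and the continuity of $\varphi_0,\varphi_1,\ell,\tilde V$, its upper limit at each boundary point of $D$ is $\le0$. The maximum principle gives $\Phi\le\tilde V$ on $\ell(D)$. Together with $\Phi\ge\tilde V$,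
$$\Phi=\tilde V\quad\text{at every point of every leaf }\ell(D)\quad(p\in S). \tag{9.2}$$

## 10. A null set that carries almost all the mass

Fix $t\in(0,1)$. For $J\ge1$ let
$$\mathcal N_J=\Big\{(w,y):\ p=\log|w|-t\in S_J,\ y\in\bigcup_{|\alpha|=J}\bar D_\alpha(p,\log w)\Big\},\qquad K_t=\bigcap_J\mathcal N_J .$$
The discs are well defined by periodicity, and their centers and radii are continuous. So the $\mathcal N_J$ are compact; they decrease by (6.2). Hence $K_t$ is compact.

**Step 20 ($\varphi_t=\tilde V_t$ on $K_t$).** *This step places $K_t$ on the leaves.* Let $(w,y)\in K_t$, $e^\zeta=w$; then $p\in S$. For each $J$ there is a unique $\alpha_J$ with $|\alpha_J|=J$ and $y\in\bar D_{\alpha_J}$, since the closed discs of one level are disjoint. As $\bar D_{\alpha_{J+1}}\subset D_{\alpha_{J+1}^-}$, we get $\alpha_{J+1}^-=\alpha_J$. So there is $\sigma$ with $\alpha_J=\sigma|J$ for all $J$. The radii are at most $2^{-J}$, so $y=\lim c_{\sigma|J}=Y_{p,\sigma}(\zeta)$. Thus $(w,y,e^t)$ lies on the leaf with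 $\nu=\zeta-t$, and (9.2) applies.

**Step 21 ($K_t$ has zero volume).** *This step uses that the $\operatorname{Re}F_j$ are bounded below inside.* Over $w$ with $p\in S$, the fiber of $K_t$ has, for every $J$, area at most
$$\sum_{|\alpha|=J}\pi|\Lambda_\alpha|^2\le\pi\exp\Big(-2\sum_{j\le J}\operatorname{Re}F_j(\zeta-p_{I_j})\Big),$$
because $\sum_i\rho_{j,i}^2\le1$. Here $\operatorname{Re}\zeta-p_{I_j}\in[t-\kappa_j,t+\kappa_j]$ and $\kappa_j\le2^{-j}$. With $\delta=\frac12\min(t,1-t)$, (F4) gives $\operatorname{Re}F_j(\zeta-p_{I_j})\ge c_\delta$ for all large $j$, and all terms are $\ge0$. So the area is $0$. Over $p\notin S$ the fiber is empty. By Fubini, $K_t$ has zero volume.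

**Step 22 ($\omega^2_{\tilde V_t}(K_t)\ge2(1-\varepsilon)$).** *This step counts the mass that stays in the nested discs.* Where $p\in\operatorname{int}S_J$ and $y\in D_\alpha$, $|\alpha|=J$, we have $h_j=1$ and $b_j=0$ near $p$ for all $j\le J$. So $V_t^{(J)}=a(x-t)+E_\alpha+\rho_\alpha^2u(W_\alpha)$ with $E_\alpha$ pluriharmonic and $W_\alpha$ holomorphic in $(\zeta,y)$. As in case 2 of Step 14, the density with respect to $dx\,d\theta\,dA(y)$ is $\frac{a''(p)}\pi\cdot\frac{\rho_\alpha^2}{\pi|\Lambda_\alpha|^2}$. The disc $D_\alpha$ has area $\pi|\Lambda_\alpha|^2$. Integrating over $D_\alpha$, over $\theta$ and $x$, and summing over $\alpha$,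
$$\omega^2_{\tilde V_t^{(J)}}(\mathcal N_J)\ge2\int_{S_J}a''\,dp\ \prod_{j\le J}\sum_i\rho_{j,i}^2\ge2\Big(1-\frac\varepsilon2\Big)\prod_j\big(1-\varepsilon2^{-j-1}\big)\ge2\Big(1-\frac\varepsilon2\Big)^2\ge2(1-\varepsilon).$$
For fixed $J_0$, weak convergence, compactness of $\mathcal N_{J_0}$ and $\mathcal N_J\subset\mathcal N_{J_0}$ for $J\ge J_0$ give
$$\omega^2_{\tilde V_t}(\mathcal N_{J_0})\ge\limsup_J\omega^2_{\tilde V_t^{(J)}}(\mathcal N_{J_0})\ge\limsup_J\omega^2_{\tilde V_t^{(J)}}(\mathcal N_J)\ge2(1-\varepsilon).$$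
Let $J_0\to\infty$.

**Step 23 ($\omega^2_{\varphi_t}(K_t)\ge\omega^2_{\tilde V_t}(K_t)$).** *This step transfers the mass to the geodesic, which agrees with $\tilde V_t$ on $K_t$ but perhaps not nearby.* For $s>0$ let $\phi_s=\max(\varphi_t,\tilde V_t+s)$, a bounded $\omega$-psh function. Since $\varphi_t$ is usc and $\tilde V_t$ continuous, $O_s=\{\varphi_t<\tilde V_t+s\}$ is open, and it contains $K_t$ by Step 20. On $O_s$ we have $\phi_s=\tilde V_t+s$, so by Fact (D) $\omega^2_{\phi_s}(K_t)=\omega^2_{\tilde V_t}(K_t)$. As $\varphi_t\ge\tilde V_t$, we have $0\le\phi_s-\varphi_t\le s$, so $\omega^2_{\phi_s}\to\omega^2_{\varphi_t}$ weakly as $s\to0$. By compactness of $K_t$,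
$$\omega^2_{\varphi_t}(K_t)\ge\limsup_{s\to0}\omega^2_{\phi_s}(K_t)=\omega^2_{\tilde V_t}(K_t).$$

So $\omega^2_{\varphi_t}(K_t)\ge2(1-\varepsilon)=(1-\varepsilon)\int_X\omega^2>0$ while $K_t$ has zero volume, for every $t\in(0,1)$. This proves part 2 of the Theorem on $X=\mathbb P^1\times\mathbb P^1$, and the answer to the question is no.

## 11. Products: every dimension $n\ge2$

**Step 24.** *This step carries the example to $X\times Z$.* Let $(Z,\omega_Z)$ be compact connected Kähler of dimension $n-2$; if $n=2$, $Z$ is a point and there is nothing to do. On $X\times Z$ take the form $\omega+\omega_Z$ and the endpoints $\varphi_i\circ\mathrm{pr}_X$, with $\varphi_0,\varphi_1$ constructed for the normalized $\psi$ of Step 1.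

*The geodesic.* If $U$ is a subgeodesic on $X\times Z$, then for each $z_0\in Z$ the function $U(\cdot,z_0,\cdot)$ on $X\times D$ is $\equiv-\infty$ or a subgeodesic for $(\varphi_0,\varphi_1)$, hence $\le\Phi$. Conversely, the pullback of $\Phi$ to $X\times Z\times D$ is $\pi^*(\omega+\omega_Z)$-psh and $S^1$-invariant, where $\pi$ now denotes the projection to $X\times Z$. By (2.1) it has the required upper limits, so it is a subgeodesic. So the weak geodesic is $\varphi_t\circ\mathrm{pr}_X$.

*The measures.* For bounded $\omega$-psh $\varphi$ on $X$,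
$$(\omega_\varphi+\omega_Z)^n=\binom n2\,\omega_\varphi^2\otimes\omega_Z^{n-2} .$$
This is local. Write $\omega_\varphi=dd^cv$ with $v$ bounded psh and $\omega_Z=dd^cs$ with $s$ smooth. For smooth $v$ the formula holds because $(dd^cv)^i=0$ for $i>2$ and $(dd^cs)^i=0$ for $i>n-2$. In general take convolutions $v_\epsilon\downarrow v$; both sides converge weakly by Fact (C).

*Conclusions.* At the endpoints the density on $X\times Z$ with respect to a smooth volume form is at most $Cf_i$. Since $\log^+(Cf_i)\le\log^+C+\log^+f_i$ and $\psi$ is nondecreasing and subadditive, part 1 carries over. The set $K_t\times Z$ is compact of zero volume, and it carries mass $\binom n2\,\omega_{\varphi_t}^2(K_t)\int_Z\omega_Z^{n-2}\ge(1-\varepsilon)\int_{X\times Z}(\omega+\omega_Z)^n$. This completes the proof of the Theorem. $\blacksquare$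

## 12. The threshold $L\log L$

This remark is context, neither used above nor proved here. By a theorem of Berman–Darvas–Lu (*Convexity of the extended K-energy and the large time behavior of the weak Calabi flow*, Geom. Topol. 2017), the extended K-energy is convex along finite energy geodesics. It is the entropy of $\omega_u^n$ relative to $\omega^n$ plus energy terms that are finite for bounded $u$, and for bounded endpoints the finite energy geodesics are the weak geodesics. Hence if $f_i\log^+f_i\in L^1$ for $i=0,1$, then $\omega_{\varphi_t}^n$ has a density with the same property for all $t$. Combined with the Theorem, $L\log L$ is the borderline for $n\ge2$: no condition $\int f_i\,\psi(\log^+f_i)\,dV<\infty$ with $\psi$ nondecreasing and $\psi(s)=o(s)$ suffices.
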